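# Finite-rank functions need not be dense in $C(X,E)$ when $E$ is locally bounded

## 1. Three theorems on approximation by $C(X)\otimes E$

**Theorem A.** There is a compact metrizable space $X$ such that for each $p\in(0,1)$ and each $\mathbb K\in\{\mathbb R,\mathbb C\}$ there are a $p$-normed space $E$ over $\mathbb K$, a continuous map $\delta:X\to E$ and a number $c>0$ such that no $u\in C(X)\otimes E$ satisfies $|u(x)-\delta(x)|<c$ for all $x\in X$. Hence both of the following statements fail for $(X,E)$:

* (a) $C_b(X)\otimes E$ is $\beta$-dense in $C_b(X,E)$;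
* (b) $C(X)\otimes E$ is $k$-dense in $C(X,E)$.

**Theorem B.** In Theorem A one may take $E$ to be a separable $p$-Banach space. Moreover, for every $\theta<1$ there is $g\in C(X,E)$ with $\sup_x|g(x)|=1$ and $\sup_x|g(x)-u(x)|\ge\theta$ for all $u\in C(X)\otimes E$.

**Theorem C.** For a locally bounded Hausdorff topological vector space $E$ the following are equivalent:

* (i) (a) holds for $E$ and every Hausdorff $X$;
* (ii) (b) holds for $E$ and every Hausdorff $X$;
* (iii) for every compact $K\subseteq E$, the inclusion $K\to E$ is a uniform limit of continuous maps $K\to E$ with range in finite-dimensional subspaces.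

Let us unpack this. Here $X$ is a Hausdorff space and $E$ is a Hausdorff topological vector space over $\mathbb K=\mathbb R$ or $\mathbb C$, with a base $\mathcal W$ of closed balanced neighborhoods of $0$. We write $C(X,E)$ for the continuous functions $X\to E$, $C_b(X,E)$ for those with bounded range, and $C(X)=C(X,\mathbb K)$, $C_b(X)=C_b(X,\mathbb K)$. The space $C(X)\otimes E$ is the span of the functions $x\mapsto g(x)a$ with $g\in C(X)$, $a\in E$; the space $C_b(X)\otimes E$ is defined in the same way with $g\in C_b(X)$. Thus an element of $C(X)\otimes E$ is a continuous function $\sum_{i\le n}g_ia_i$ whose range lies in a finite-dimensional subspace. The question is whether every continuous $E$-valued function can be approximated by such functions.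

**Definition (the two topologies).** The compact-open topology $k$ on $C(X,E)$ has as base at $0$ the sets $\{f:f(K)\subseteq W\}$, with $K\subseteq X$ compact and $W\in\mathcal W$. Let $B_0(X)$ be the set of bounded functions $\varphi:X\to[0,\infty)$ such that $\{\varphi\ge\varepsilon\}$ is compact for every $\varepsilon>0$. The strict topology $\beta$ on $C_b(X,E)$ has as base at $0$ the sets $N(\varphi,W)=\{f:\varphi(x)f(x)\in W\text{ for all }x\}$, with $\varphi\in B_0(X)$ and $W\in\mathcal W$.

On $X=\mathbb R$, for instance, both $e^{-|x|}$ and the indicator function of a compact set lie in $B_0(X)$. If $X$ is compact, then the constant $1$ lies in $B_0(X)$, and $k$ and $\beta$ are both the topology of uniform convergence. Our $X$ is compact, so Theorem A is a statement about uniform approximation.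

**Definition (locally bounded, $p$-norm).** A topological vector space is *locally bounded* if $0$ has a bounded neighborhood. A *$p$-norm* ($0<p\le1$) is a function $|\cdot|$ with values in $[0,\infty)$ such that $|\lambda v|=|\lambda||v|$, $|v+w|^p\le|v|^p+|w|^p$, and $|v|=0$ only for $v=0$. A *$p$-Banach space* is a complete $p$-normed space.

In a $p$-normed space the balls are balanced and, by homogeneity, bounded; they are closed because $\bigl||v|^p-|w|^p\bigr|\le|v-w|^p$. So a $p$-normed space is locally bounded and Hausdorff. Conversely, by the Aoki–Rolewicz theorem, the topology of every locally bounded Hausdorff space is given by a $p$-norm with some $0<p\le1$. The standard example with $p<1$ is $\ell_p$ with $|v|=(\sum|v_n|^p)^{1/p}$. It is not locally convex: the unit vectors $e_i$ have $|e_i|=1$, but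
$$\Big|\tfrac1n(e_1+\dots+e_n)\Big|=n^{1/p-1}\to\infty .$$

The question comes from the monograph "Linear Topological Spaces Of Continuous Vector-Valued Functions" (http://www.acadpubl.eu/monographs/201301/1012732acadpubl.201301.pdf). There, (a) and (b) are known if $X$ has finite covering dimension, or $E$ is locally convex, or $E$ is complete metrizable with a Schauder basis, and then: "It is not known whether or not these 'density' results hold for $E$ a locally bounded space." Theorem A answers the question negatively for both topologies. In Theorem B the number $1$ is the trivial upper bound for the distance (take $u=0$), and for $p=1$ density always holds, by the locally convex case.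

## 2. Partitions of unity and the factor $n^{1/p-1}$

If $\dim E<\infty$, then $C(X)\otimes E=C(X,E)$ by taking coordinates. For general $E$, let $X$ be compact, $E$ a $p$-normed space, $g\in C(X,E)$ and $\varepsilon>0$. Anyone would try this: cover $X$ by finitely many nonempty open sets $O_i$ on which $g$ varies by less than $\varepsilon$, choose $x_i\in O_i$ and a partition of unity $(g_i)$ subordinate to $(O_i)$, and put $u=\sum_ig_i\,g(x_i)\in C(X)\otimes E$. Then
$$|u(x)-g(x)|^p=\Big|\sum_ig_i(x)\,(g(x_i)-g(x))\Big|^p\le\varepsilon^p\sum_ig_i(x)^p. \tag{1}$$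

* If $p=1$, the right side is $\varepsilon$, and density holds.
* If $p<1$ and at most $n$ of the numbers $g_i(x)$ are nonzero at each $x$, then $\sum_ig_i(x)^p\le n^{1-p}$ by concavity, so $|u-g|\le\varepsilon\,n^{1/p-1}$. If $\dim X\le n-1$, the cover can be chosen of order $\le n$ with $n$ independent of $\varepsilon$. Hence density holds.
* If $\dim X=\infty$, then $n$ may grow as $\varepsilon\to0$, and (1) gives nothing. The computation in $\ell_p$ above shows that the loss $n^{1/p-1}$ for convex combinations really occurs.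

So a counterexample needs $p<1$ and $\dim X=\infty$. This is not enough, as two examples show.

*The target $\ell_p$.* Let $P_n$ be the projection to the first $n$ coordinates, so $|P_nv|\le|v|$ and $P_nv\to v$. Given $g\in C(X,\ell_p)$ choose a finite $\varepsilon$-net $v_1,\dots,v_r$ of the compact set $g(X)$. If $v_i$ is within $\varepsilon$ of $g(x)$, then $|g(x)-P_ng(x)|^p\le2\varepsilon^p+|v_i-P_nv_i|^p$. Hence $P_ng\to g$ uniformly, and $P_ng\in C(X)\otimes\ell_p$.

*The Hilbert cube $X=[0,1]^{\mathbb N}$.* Let $\pi_n:X\to X$ replace all coordinates after the $n$-th by $0$. Then $\pi_n\to\mathrm{id}$ uniformly, so $g\circ\pi_n\to g$ uniformly for $g\in C(X,E)$. As $\pi_n(X)\cong[0,1]^n$ is finite-dimensional, $g|_{\pi_n(X)}$ is approximated by some $h\in C(\pi_n(X))\otimes E$, and then $h\circ\pi_n\in C(X)\otimes E$ approximates $g$.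

We therefore need an infinite-dimensional $X$ for which an approximation of $X$ by finite-dimensional sets leads to a contradiction. The next section provides it.

## 3. An infinite-dimensional compactum that is a cell-like image

"Map" means continuous map, and $I=[0,1]$ when it is a parameter interval. We use the following facts. ANE means absolute neighborhood extensor for metrizable spaces: every map into it from a closed subset of a metrizable space extends to a neighborhood of that subset.

* (Dugundji) Convex subsets of normed spaces are absolute extensors for metrizable spaces. Their open subsets, and the spheres $S^m$, are ANE.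
* (Borsuk) If $A\subseteq X$ is closed, $X$ is metrizable, $g_0\simeq g_1:A\to S^m$, and $g_0$ extends over $X$, then $g_1$ extends over $X$.
* (Hurewicz–Wallman) For compact metrizable $X$: $\dim X\le m$ iff every map from a closed subset of $X$ into $S^m$ extends over $X$.

**Definition (cell-like).** A nonempty compactum $Z$ is *cell-like* if, embedded in some (equivalently, any) ANR, it is contractible in each of its neighborhoods (R. C. Lacher, Bull. AMS 83 (1977)).

Every contractible compactum is cell-like. The circle is not: embedded in the ANR $S^1$, it would have to be contractible in itself. The map $[0,1]\to[0,1]$ that collapses $[0,\frac12]$ to a point and stretches the rest has cell-like fibers.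

The integral cohomological dimension satisfies $\dim_{\mathbb Z}X\le m$ iff every map from a closed subset of $X$ to an Eilenberg–MacLane complex $K(\mathbb Z,m)$ extends over $X$; for $m=1$ one may take $K(\mathbb Z,1)=S^1$, so $\dim_{\mathbb Z}X\le1$ means $\dim X\le1$. The notion is needed only to connect two theorems.

* (A. N. Dranishnikov, *On a problem of P. S. Aleksandrov*, Mat. Sb. 135 (1988) 551–557) There is a compact metrizable $X$ with $\dim_{\mathbb Z}X=3$ and $\dim X=\infty$.
* (R. D. Edwards; proof in J. J. Walsh, *Dimension, cohomological dimension, and cell-like mappings*, LNM 870 (1981) 105–118) Every compact metrizable $X$ with $\dim_{\mathbb Z}X\le m$ is the image of a compact metrizable $Y$, $\dim Y\le m$, under a continuous surjection with cell-like fibers.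

**The data fixed for the whole lecture.** Let $m=3$, and fix $X$ and $f:Y\to X$ from these theorems: $\dim Y\le m<\dim X$, and $f$ is onto with cell-like fibers. Fix metrics $\rho$ of diameter $\le1$ on $X$ and $Y$ with $f$ 1-Lipschitz (replace $\rho_Y$ by $\max(\rho_Y,\rho_X\circ(f\times f))$).

*The convex hull $Q$.* Embed $Y$ isometrically in the Banach space $C(Y)$ by $y\mapsto\rho(y,\cdot)$, and let $Q$ be the closed convex hull of $Y$. It is compact and convex, and of diameter $\le1$. Hence it is an AR, and its open subsets are ANR and ANE. We need $Q$ because the fibers of $f$ are only known to contract in neighborhoods inside an ANR, and $Y$ need not be one.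

*The map $\alpha$.* As $\dim X>m$, some map $\alpha_0$ from a nonempty closed $A\subseteq X$ to $S^m$ does not extend over $X$. Approximate its coordinates uniformly by Lipschitz functions and normalize. This gives a Lipschitz $\alpha:A\to S^m\subseteq\mathbb R^{m+1}$ with $|\alpha-\alpha_0|<2$. Thus $\alpha$ and $\alpha_0$ are never antipodal and $\alpha\simeq\alpha_0$. By Borsuk, **$\alpha$ does not extend to a map $X\to S^m$.** Extend $\alpha$ coordinatewise to a Lipschitz map $\bar\alpha:X\to\mathbb R^{m+1}$.

*The map $\beta$.* As $\dim Y\le m$, the map $\alpha\circ f|_{f^{-1}(A)}$ extends to a map $\beta:Y\to S^m$. (This map has nothing to do with the topology $\beta$.) On $f^{-1}(A)$ the function $y\mapsto\langle\beta(y),\bar\alpha(f(y))\rangle$ is $1$. By compactness there is $c_*>0$ such that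
$$\rho(f(y),A)\le c_*\ \Longrightarrow\ \langle\beta(y),\bar\alpha(f(y))\rangle\ge\tfrac34. \tag{2}$$

So the obstruction disappears on $Y$ and is present on $X$. The contradiction we aim at is this. If $u$ is a finite-rank function close to an embedding of $X$, then $u(X)$ is a finite-dimensional compactum; if such compacta could be lifted approximately through $f$, then composing $u$, the lift and $\beta$ would give a map $X\to S^m$ that is never antipodal to $\alpha$ on $A$. Then $\alpha$ would extend, which is false. Since $u(X)$ will consist of measures near the Dirac measures, we must lift measures.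

## 4. Atomic measures with $q$-summable weights

For nonempty compact metric $Z$ of diameter $\le1$ let $L_Z$ be the space of real measures $\mu=\sum_j\lambda_j\delta_{z_j}$ with $\sum|\lambda_j|<\infty$, normed by
$$\|\mu\|=\sup\Big\{\int h\,d\mu:\ h:Z\to[-1,1]\ 1\text{-Lipschitz}\Big\}.$$
It is a norm because Lipschitz functions are dense in $C(Z)$. We record:

* $\|\mu\|\le|\mu|(Z)$ (total variation), and $\|\lambda\delta_z\|=|\lambda|$ (take $h=\pm1$).
* $\|\delta_z-\delta_{z'}\|=\rho(z,z')$: "$\le$" since $h$ is 1-Lipschitz, "$\ge$" by $h=\rho(z',\cdot)$.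
* $L_Y\subseteq L_Q$ isometrically: a 1-Lipschitz $h:Y\to[-1,1]$ extends to $Q$ by McShane's formula, followed by truncation.
* $\|f_*\mu\|\le\|\mu\|$ for $\mu\in L_Y$, because $h\circ f$ is 1-Lipschitz if $h$ is.

Identify $x\in X$ with $\delta_x$, so that $A\subseteq X\subseteq L_X$ isometrically; "dist" refers to these norms. Put
$$a:L_X\to\mathbb R^{m+1},\qquad a(\mu)=\int\bar\alpha\,d\mu,\qquad|a(\mu)|\le\Lambda\|\mu\| \tag{3}$$
with some $\Lambda\ge1$, which exists because the coordinates of $\bar\alpha$ are bounded and Lipschitz. So $a(\delta_x)=\bar\alpha(x)$, and this is $\alpha(x)$ for $x\in A$.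

**Definition ($q$-summable sets).** For $0<q<1$ and $C>0$ let $W^q_C(Z)=\{\sum_{j\ge1}\lambda_j\delta_{z_j}:\ \sum_j|\lambda_j|^q\le C\}\subseteq L_Z$.

For example, $\frac1n\sum_{i\le n}\delta_{i/n}$ on $Z=[0,1]$ has $q$-sum $n^{1-q}$, so it leaves every $W^q_C$ as $n\to\infty$. For $q=1$ its sum would stay $1$, and the sequence is norm-Cauchy in $L_{[0,1]}$ without a limit there, since a limit would have to integrate Lipschitz functions as Lebesgue measure does. The compactness in the next lemma therefore needs $q<1$.

**Lemma 1.**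

1. $|\mu|(Z)\le C^{1/q}$ and $\sum_z|\mu(\{z\})|^q\le C$ for $\mu\in W^q_C(Z)$.
2. Push-forwards under arbitrary point maps, and multiplication by functions with values in $[0,1]$, preserve the bound $C$; $W^q_C+W^q_D\subseteq W^q_{C+D}$; $W^q_C=-W^q_C$.
3. $W^q_C(Z)$ is norm compact, and on it the norm topology equals the weak topology given by the functionals $\mu\mapsto\int g\,d\mu$, $g\in C(Z)$.

*Proof.* Parts 1 and 2 follow from $\sum|\lambda_j|\le(\sum|\lambda_j|^q)^{1/q}$ and the countable subadditivity of $t\mapsto t^q$.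

For part 3 let $\mu_n=\sum_j\lambda^n_j\delta_{z^n_j}$ with $\sum_j|\lambda^n_j|^q\le C$, ordered so that $|\lambda_1^n|\ge|\lambda_2^n|\ge\cdots$ (pad with zeros if there are finitely many terms). Then $j|\lambda^n_j|^q\le C$, so $|\lambda_j^n|\le(C/j)^{1/q}$, which is summable in $j$ because $q<1$. Pass to a subsequence with $\lambda^n_j\to\lambda_j$ and $z^n_j\to z_j$ for all $j$. Then $\sum|\lambda_j|^q\le C$, and with $\mu=\sum\lambda_j\delta_{z_j}$,
$$\|\mu_n-\mu\|\le\sum_j\big(|\lambda^n_j-\lambda_j|+|\lambda_j|\,\rho(z^n_j,z_j)\big)\to0$$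
by dominated convergence. So $W^q_C(Z)$ is norm compact. The functional $\mu\mapsto\int g\,d\mu$ is norm continuous for Lipschitz $g$. A general $g\in C(Z)$ is a uniform limit of Lipschitz functions and the total variations are $\le C^{1/q}$, so the functional is norm continuous on $W^q_C(Z)$ for every $g$. Thus the norm topology is compact and finer than the weak topology, which is Hausdorff. The two coincide. $\square$

## 5. Lifting finite-dimensional compacta of measures through $f$

Let $0<q<1$, $C>0$, let $V\subseteq W^q_C(X)$ be nonempty and compact, and put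
$$R=\{w\in W^q_C(Y):f_*w\in V\},\qquad\Phi(v)=\{w\in R:f_*w=v\}\quad(v\in V).$$
As $f_*$ is continuous, $R$ and $\Phi(v)$ are closed in $W^q_C(Y)$, hence compact. We have $\Phi(v)\ne\emptyset$: lift the atoms of $v$ one by one. For $r>0$ let $N_r(v)$ be the open $r$-neighborhood of $\Phi(v)$ in $L_Q$.

One should not think that $\Phi(\lambda\delta_x)$ consists of measures on the fiber $f^{-1}(x)$. If $f(y_0)=x$, and $y\ne y'$ lie in one fiber over another point, then $\lambda\delta_{y_0}+s(\delta_y-\delta_{y'})\in\Phi(\lambda\delta_x)$ as soon as $|\lambda|^q+2|s|^q\le C$. The contraction in Lemma 2 has to remove such canceling pairs first.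

**Upper semicontinuity.** *If $v_0\in V$ and $G'\supseteq\Phi(v_0)$ is open in $L_Q$, then for all small $s>0$ we have $N_s(v')\subseteq G'$ for all $v'\in V$ with $\|v'-v_0\|<2s$.* Otherwise there are $v_n'\to v_0$ in $V$, $w_n\in\Phi(v_n')$ and $g_n\notin G'$ with $\|g_n-w_n\|\to0$. A subsequence of $(w_n)$ converges to some $w\in W^q_C(Y)$ with $f_*w=v_0$, so $w\in\Phi(v_0)\subseteq G'$. Along it $g_n\to w$, which contradicts the openness of $G'$.

**Lemma 2.** For $v\in V$ and every open $G\subseteq L_Q$ containing $\Phi(v)$ there is an open $G'$ with $\Phi(v)\subseteq G'\subseteq G$ and $G'$ contractible in $G$.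

*Proof.* **Step 1: it suffices to contract $\Phi(v)$ itself in $G$.** This step passes from a compact set to a neighborhood. Suppose $\Phi(v)$ is contractible in $G$. On the closed subset $\Phi(v)\times I\cup G\times\{0,1\}$ of $G\times I$ define a map into $G$: the contraction on $\Phi(v)\times I$, the inclusion on level $0$, the final constant on level $1$. As $G$ is ANE, the map extends to a neighborhood of this set. As $\Phi(v)$ and $I$ are compact, the neighborhood contains $G'\times I$ for some open $G'$ with $\Phi(v)\subseteq G'\subseteq G$.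

**Step 2: contractions near finitely many fibers.** Here cell-likeness enters. For $n\ge1$ choose a finite $F\subseteq X$ with $|v|(X\setminus F)<1/n$. For $x\in F$ let $Z_x=f^{-1}(x)$, and choose pairwise disjoint open sets $P_x\supseteq Z_x$ in $Q$, with $P_x$ in the $1/n$-neighborhood of $Z_x$. Since $Z_x$ is cell-like and $P_x$ is an ANR, $Z_x$ contracts in $P_x$. Apply the argument of Step 1 to the closed set $Z_x\times I\cup(P_x\cap Y)\times\{0,1\}$ in $(P_x\cap Y)\times I$ and to the ANE $P_x$. This gives a closed neighborhood $D_x$ of $Z_x$ in $Y$ and a homotopy $h^x:D_x\times I\to P_x$ with $h^x_0$ the inclusion and $h^x_1$ constant, equal to a point $p_x$. By compactness there is $s>0$ such that the balls $\bar B(x,s)$, $x\in F$, are disjoint and $f^{-1}(\bar B(x,s))\subseteq\operatorname{int}D_x$. Put $\chi^x(x')=\max(0,1-\rho(x,x')/s)$ and $\chi=\sum_{x\in F}\chi^x$; then $\chi$ has values in $[0,1]$.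

**Step 3: a homotopy of $\Phi(v)$ to a point.** It first discards the part of $w$ far from the fibers over $F$, then contracts the rest. For $w\in\Phi(v)$ and $t\in[0,1]$ set
$$H^n_t(w)=\big((1-t)+t\,\chi\circ f\big)w,\qquad H^n_{1+t}(w)=\sum_{x\in F}(h^x_t)_*\big((\chi^x\circ f)\,w\big).$$
The two definitions of $H^n_1$ agree. All values lie in $W^q_C(Q)$: a representation $w=\sum\lambda_l\delta_{z_l}$ yields one of $H^n_t(w)$ with the $l$-th coefficient multiplied by a number in $[0,1]$, since at each point at most one $\chi^x$ is nonzero.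

For continuity, let $g\in C(Q)$. The integral of $g$ against $H^n_{1+t}(w)$ is $\int G_t\,dw$ with
$$G_t(y)=\sum_{x\in F}\chi^x(f(y))\,g(h^x_t(y)),$$
summands extended by $0$ off $D_x$. As $\chi^x\circ f$ vanishes off $f^{-1}(\bar B(x,s))\subseteq\operatorname{int}D_x$, the function $G_t$ is continuous on $Y$. It depends on $t$ continuously in the sup norm, by uniform continuity of $g\circ h^x$ on $D_x\times I$. In the first stage the integrand is $((1-t)+t\chi\circ f)g$, and the same holds. As total variations are $\le C^{1/q}$, these integrals depend jointly continuously on $(t,w)$. By Lemma 1(3), $H^n$ is a homotopy in $L_Q$. It starts at the inclusion and ends at $\sum_{x\in F}(\int\chi^x\circ f\,dw)\,\delta_{p_x}=\sum_{x\in F}(\int\chi^x\,dv)\,\delta_{p_x}$, which does not depend on $w\in\Phi(v)$.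

**Step 4: for large $n$ the homotopy $H^n$ stays in $G$.** We show that each value $H$ of $H^n$ is close to a measure on $Y$ that almost lifts $v$: there is $\omega\in W^q_C(Y)$ with
$$\|\omega-H\|\le C^{1/q}/n,\qquad\|f_*\omega-v\|\le2/n.$$

* First stage: take $\omega=H$. Then $f_*H=(1-t+t\chi)v$ and $\chi=1$ on $F$, so $\|f_*\omega-v\|\le|v|(X\setminus F)\le1/n$.
* Second stage: move each atom in $P_x$ to a point of $Z_x$ at distance $\le1/n$. Then $f_*\omega=\sum_{x\in F}(\int\chi^x\,dv)\,\delta_x$. Since $\chi^x(x)=1$ and $\chi^x=0$ on $F\setminus\{x\}$, its distance to $v$ is at most $\sum_{x\in F}\big|\int_{X\setminus F}\chi^x\,dv\big|+|v|(X\setminus F)\le2|v|(X\setminus F)\le2/n$, where we used $\sum_x\chi^x\le1$.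

If there were values $H_n\notin G$ of $H^n$ for infinitely many $n$, the corresponding $\omega$'s would have a limit point $\omega_\infty$ in the compact set $W^q_C(Y)$, with $f_*\omega_\infty=v$. So $\omega_\infty\in\Phi(v)\subseteq G$, while $\omega_\infty$ is also a limit of points $H_n$ of the closed set $L_Q\setminus G$. This is a contradiction. For large $n$, therefore, $H^n$ contracts $\Phi(v)$ in $G$, and Step 1 finishes the proof. $\square$

**Lemma 3 (lifting).** Let $b:R\to S^m$ be a map, $N\ge0$ an integer, $\zeta>0$. There is $\xi>0$ such that for every compact metrizable $T$ with $\dim T\le N$ and every map $j:T\to L_X$ with $\operatorname{dist}(j(t),V)<\xi$ for all $t$, there is a map $\gamma:T\to S^m$ such that for each $t\in T$ there is $w\in R$ with $\|f_*w-j(t)\|<\zeta$ and $|\gamma(t)-b(w)|<\zeta$.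

*Proof.* **Step 1: reduction to a map $l:T\to L_Q$.** As $R$ is compact and $S^m$ is ANE, $b$ extends to a map $\hat b:U\to S^m$ with $U\supseteq R$ open in $L_Q$. The set
$$\mathcal G=\{(z,w')\in L_X\times U:\ \exists w\in R,\ \|f_*w-z\|<\zeta,\ |\hat b(w')-b(w)|<\zeta\}$$
is open in $L_X\times L_Q$ and contains the compact set $\{(f_*w,w):w\in R\}$. So for some $r>0$ it contains all $(z,w')$ with $\|z-f_*w\|<r$ and $\|w'-w\|<r$ for some $w\in R$. That is, $B(v,r)\times N_r(v)\subseteq\mathcal G$ for all $v\in V$. Hence it suffices to find a map $l:T\to L_Q$ such that for each $t$ there is $v\in V$ with $\|j(t)-v\|<r$ and $l(t)\in N_r(v)$; then $\gamma=\hat b\circ l$ works.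

**Step 2: contractibility that is uniform in $v$.** This will allow us to fill in simplices.

*Claim.* For each $r_*>0$ there is $r'=r'(r_*)\in(0,r_*)$ such that for each $v\in V$ there is $v^*\in V$ with $\|v-v^*\|<r_*$ and with $\bigcup_{v'\in V,\ \|v'-v\|<r'}N_{r'}(v')$ contained in a set contractible in $N_{r_*}(v^*)$.

For $v_0\in V$ take $G'$ from Lemma 2 for $G=N_{r_*}(v_0)$. By upper semicontinuity there is $s(v_0)\in(0,r_*)$ with $N_{s(v_0)}(v')\subseteq G'$ whenever $v'\in V$ and $\|v'-v_0\|<2s(v_0)$. Cover $V$ by finitely many balls $B(v_i,s(v_i))$ and put $r'=\min_is(v_i)$. For $v\in B(v_i,s(v_i))$ take $v^*=v_i$: if $\|v'-v\|<r'$, then $\|v'-v_i\|<2s(v_i)$, so $N_{r'}(v')$ lies in the set $G'$ belonging to $v_i$.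

**Step 3: the constants.** Put $r_N=r/4$, $r_{i-1}=r'(r_i)/4$ for $1\le i\le N$, and $\xi=r_0/32$. So $r_0\le r_1\le\dots\le r_N$. The number $\xi$ depends on $N$, and not on $T$ or $j$.

**Step 4: extension over the nerve.** Let $T\ne\emptyset$ and $j$ be given. Take a finite open cover $(O_\nu)$ of $T$ of order $\le N+1$ by nonempty sets with $\operatorname{diam}j(O_\nu)<\xi$, its nerve $\mathcal N$ (so $\dim\mathcal N\le N$), and a canonical map $T\to|\mathcal N|$ that sends $t$ into the simplex spanned by $\{\nu:t\in O_\nu\}$. Pick $t_\nu\in O_\nu$, $v_\nu\in V$ with $\|v_\nu-j(t_\nu)\|<\xi$, and $w_\nu\in\Phi(v_\nu)$; put $l(\nu)=w_\nu$. If $\nu,\nu'$ are vertices of a common simplex, then $O_\nu\cap O_{\nu'}\ne\emptyset$, so $\|v_\nu-v_{\nu'}\|\le e:=4\xi=r_0/8$.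

We extend $l$ inductively over the skeleta so that for each $i$-simplex $\sigma$ there is $v_\sigma\in V$ with
$$l(\sigma)\subseteq N_{r_i}(v_\sigma),\qquad\|v_\sigma-v_\nu\|\le r_i+e\ \text{ for all vertices }\nu\text{ of }\sigma.$$
For $i=0$ take $v_{\{\nu\}}=v_\nu$. Let $i\ge1$, and fix a vertex $\nu$ of $\sigma$. For each facet $\tau$ of $\sigma$, comparing with a vertex of $\tau$,
$$\|v_\tau-v_\nu\|\le r_{i-1}+2e=r_{i-1}+\tfrac14r_0<4r_{i-1}=r'(r_i),$$
and $l(\tau)\subseteq N_{r_{i-1}}(v_\tau)\subseteq N_{r'(r_i)}(v_\tau)$. By the claim with $v=v_\nu$ and $r_*=r_i$, the map $l|_{\partial\sigma}$ is null-homotopic in $N_{r_i}(v^*)$ for some $v^*\in V$ with $\|v^*-v_\nu\|<r_i$. Hence it extends over $\sigma$ into $N_{r_i}(v^*)$. Put $v_\sigma=v^*$; then $\|v_\sigma-v_{\nu'}\|\le r_i+e$ for all vertices $\nu'$ of $\sigma$.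

**Step 5: conclusion.** Compose with $T\to|\mathcal N|$ and call the result $l$ again. Let $\sigma$ be the simplex spanned by $\{\nu:t\in O_\nu\}$ and $i$ its dimension. Then $l(t)\in N_{r_i}(v_\sigma)\subseteq N_r(v_\sigma)$, and for a vertex $\nu$ of $\sigma$
$$\|v_\sigma-j(t)\|\le\|v_\sigma-v_\nu\|+\|v_\nu-j(t_\nu)\|+\|j(t_\nu)-j(t)\|\le r_N+e+2\xi<r.$$
By Step 1 we are done. $\square$

## 6. Why $\xi$ must shrink as the dimension grows

Let us use Lemma 3 directly, with $V=\{\delta_x:x\in X\}$ and $C=1$, for some $q\in(0,1)$. First, $R=\{\delta_y:y\in Y\}$. Indeed, let $w\in R$. Then $\sum_y|w(\{y\})|^q\le1$ and $\sum_yw(\{y\})=1$. All $|w(\{y\})|$ are $\le1$, so $|w(\{y\})|\le|w(\{y\})|^q$, with equality only for the values $0$ and $1$. As $1\le\sum|w(\{y\})|\le\sum|w(\{y\})|^q\le1$, equality holds throughout, so $w$ is a single atom of weight $1$.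

Take $b(\delta_y)=\beta(y)$ and $\zeta=\min(\frac{c_*}2,\frac1{8\Lambda})$, and let $\xi_N\le\zeta$ be a constant as in Lemma 3 for the dimension $N$. Then *no map $u:X\to L_X$ with range in an $N$-dimensional subspace satisfies $\|u(x)-\delta_x\|<\xi_N$ for all $x$.* Otherwise apply Lemma 3 to $T=u(X)\subseteq L_X$ and get $\gamma$. For $x\in A$ there is $y\in Y$ with $\|\delta_{f(y)}-u(x)\|<\zeta$ and $|\gamma(u(x))-\beta(y)|<\zeta$, so $\rho(f(y),x)<2\zeta\le c_*$. By (2) and (3),
$$\langle\gamma(u(x)),\alpha(x)\rangle\ge\tfrac34-\zeta\Lambda-2\zeta\Lambda\ge\tfrac38>0 .$$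
So $\gamma\circ u|_A$ is never antipodal to $\alpha$, hence homotopic to it, and by Borsuk $\alpha$ extends over $X$. This is false.

This is an obstruction to approximation by rank $N$, for each $N$ separately. But the rank of $u$ is not bounded in advance, and $\xi_N\to0$ necessarily: $L_X$ is a normed space, so by Section 2 with $p=1$ some finite-rank $u$ is within any given $\varepsilon$ of $\delta$, and then $\xi_N<\varepsilon$ for all $N$ at least the rank of $u$. In the norm $\|\cdot\|$ no fixed closeness $c$ can be enough.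

The way out is to replace $\|\cdot\|$ by a $p$-norm $|\cdot|$ for which *one* inequality $|v-\delta_x|<c$ gives infinitely many: for every $k$, the measure $v$ lies within $c\,\eta_k$, in the norm $\|\cdot\|$, of a compact set $V_k$ of $q_k$-summable measures, where $q_k>p$ and $\eta_k$ is at most the lifting constant $\xi_k$ for dimension $k$. The sets $V_k$ must be larger than $\{\delta_x\}$. So we need sphere-valued maps $\beta_k$ on the sets of lifts of $V_k$ that still remember $\alpha$ near $A$. The sets $V_k$, the maps $\beta_k$ and the numbers $\eta_k$ are constructed together; $E$ comes last.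

## 7. A tower of compact sets $V_k$ with maps $\beta_k$ on their lifts

Fix $p\in(0,1)$ and put
$$q_k=p+\frac{1-p}{k+2},\qquad\mu_k=\tfrac14+2^{-k-2}\quad(k\ge0);$$
$$\delta_k=2^{1-k},\qquad D_k=2+2\delta_k^{-p},\qquad C_k'=D_k^{1/p},\qquad C_k=C_k'+1\quad(k\ge1).$$
So $1>q_0>q_1>\dots>p$. (The numbers $\delta_k$ are not to be confused with the Dirac measures $\delta_x$.) We construct, for $k\ge0$, nonempty compact sets $V_k'\subseteq V_k\subseteq L_X$, numbers $e_k\in(0,1]$, maps $\beta_k$, and $1\ge\eta_0\ge\eta_1\ge\dots>0$. Constants $C_0,c_0>0$ are fixed in the base step; then $c_k=c_0(\frac12+2^{-k-1})$ and $c_\infty=c_0/2$. The properties are: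
$$V_k\subseteq W^{q_k}_{C_k}(X)\quad\text{and}\quad V_k'-W^{q_k}_{e_k}(X)\subseteq V_k; \tag{4}$$
$$\begin{gathered}\beta_k:R_k\to S^m\ \text{is continuous on}\ R_k:=\{w\in W^{q_k}_{C_k}(Y):f_*w\in V_k\},\ \text{and}\\ \langle\beta_k(w),a(f_*w)\rangle\ge\mu_k\ \text{ whenever } w\in R_k,\ \operatorname{dist}(f_*w,A)\le c_k.\end{gathered} \tag{5}$$
The set $V_k'$ leaves room inside $V_k$ for small perturbations. The margins $c_k$ and $\mu_k$ decrease a little at each stage and stay above $c_\infty$ and $\frac14$.

### The base: a measure with $q_0$-sum near $1$ and mass near $1$ is almost a Dirac measure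

This is the stable form of the computation of $R$ in Section 6. For $e_0\in(0,1)$ let $C_0=1+e_0$, $V_0'=\{\delta_x:x\in X\}$, $V_0=V_0'-W^{q_0}_{e_0}(X)$. Both sets are compact, and (4) holds.

**Step 1: each $w\in R_0$ has one dominant atom.** This will tell us where to evaluate $\beta$. Let $w\in R_0$. Then $f_*w=\delta_x-r$ with $|r(X)|\le e_0^{1/q_0}\le e_0$, so $w(Y)\ge1-e_0$. With $M=\max_y|w(\{y\})|$,
$$1-e_0\le\sum_y|w(\{y\})|\le M^{1-q_0}\sum_y|w(\{y\})|^{q_0}\le M^{1-q_0}(1+e_0).$$
So $M\ge1-\kappa:=\big(\frac{1-e_0}{1+e_0}\big)^{1/(1-q_0)}$; also $M\le(1+e_0)^{1/q_0}$. If $|w(\{y\})|=M$, the other atoms have $q_0$-sum at most $\kappa_1:=1+e_0-(1-\kappa)^{q_0}$, hence total variation $\le\kappa_1^{1/q_0}$. As $e_0\to0$, both $\kappa$ and $\kappa_1$ tend to $0$. If $w(\{y\})=-M$, then $1-e_0\le w(Y)\le-(1-\kappa)+\kappa_1^{1/q_0}$, which is impossible for small $e_0$. So for small $e_0$ we have $w(\{y\})=M$ and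
$$|w-\delta_y|(Y)\le\kappa_2:=\max\big(\kappa,(1+e_0)^{1/q_0}-1\big)+\kappa_1^{1/q_0}\longrightarrow0\qquad(e_0\to0).$$
Fix such an $e_0$ with $\kappa_2\le\min(\frac15,\frac{c_*}2,\frac1{4\Lambda})$. Then $w(\{y\})\ge\frac45$ and all other atoms have modulus $\le\frac15$. So $y=y(w)$ is the unique atom with weight $\ge\frac45$.

**Step 2: $y(w)$ depends continuously on $w$.** Let $w_n\to w$ in $R_0$ and $y(w_n)\to y'$ along a subsequence. For $g\in C(Y,[0,1])$ with $g(y')=1$ we have $\int g\,dw_n\ge g(y(w_n))-\kappa_2$, so $\int g\,dw\ge1-\kappa_2$ by Lemma 1(3). Shrinking $\operatorname{supp}g$ to $y'$ gives $w(\{y'\})\ge1-\kappa_2\ge\frac45$, so $y'=y(w)$. As $Y$ is compact, $y(w_n)\to y(w)$.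

**Step 3: the map $\beta_0$.** Put $\beta_0(w)=\beta(y(w))$ and $c_0=c_*/2$; we check (5). Let $\operatorname{dist}(f_*w,A)\le c_0$ and $y=y(w)$. As $\|f_*w-\delta_{f(y)}\|\le\kappa_2\le c_*/2$, we get $\rho(f(y),A)\le c_*$, and by (2) and (3)
$$\langle\beta_0(w),a(f_*w)\rangle\ge\langle\beta(y),\bar\alpha(f(y))\rangle-\Lambda\kappa_2\ge\tfrac34-\tfrac14=\mu_0.$$

### From $k$ to $k+1$: thresholding makes the space of lifts finite-dimensional

Write $q=q_{k+1}<q_k$, $C=C_{k+1}$, $c_k'=\frac12(c_k+c_{k+1})$, $\mu_k'=\frac12(\mu_k+\mu_{k+1})$, and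
$$R_*=\{w\in W^q_C(Y):f_*w\in V_k'\},$$
a nonempty compact set. For $w\in R_*$ the measure $f_*w$ lies in $V_k'\subseteq V_k$, but $w$ need not lie in $R_k$, because its summability bound $C$ may exceed $C_k$. So $\beta_k(w)$ is not defined, and we want to lift $f_*w$ anew by Lemma 3. That lemma needs a finite-dimensional parameter space. The gap $q<q_k$ provides it.

**Step (i): a map $\beta_*:R_*\to S^m$ with $\langle\beta_*(w),a(f_*w)\rangle\ge\mu_k'$ whenever $\operatorname{dist}(f_*w,A)\le c_k'$.** Choose $\zeta>0$ and $\tau\in(0,1)$ so small that, with $e:=(m+1)C\tau^{q_k-q}$ and $\varpi:=2\zeta+e$,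
$$e\le e_k,\qquad c_k'+\varpi\le c_k,\qquad\Lambda\varpi+\zeta\Lambda C_k^{1/q_k}\le\mu_k-\mu_k'.$$
Let $N$ be an integer $\ge(m+1)C\tau^{-q}$, let $\xi$ be given by Lemma 3 for $(q_k,C_k,V_k,R_k,\beta_k,N,\zeta)$, and choose $\varepsilon>0$ with $\varepsilon C^{1/q}<\min(\xi,\zeta)$. As $\dim Y\le m$, there is a finite cover $(O_i)_{i\in J}$ of $Y$ by nonempty open sets of diameter $<\varepsilon$ and of order $\le m+1$. Take a subordinate partition of unity $(g_i)$ and points $y_i\in O_i$. For $w\in R_*$ put $t_i=\int g_i\,dw$, $\theta_\tau(t)=\operatorname{sgn}(t)\max(|t|-\tau,0)$ and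
$$\Psi(w)=(\theta_\tau(t_i))_i\in\mathbb R^J,\quad j(s)=\sum_is_i\delta_{f(y_i)},\quad\hat w=\sum_it_i\delta_{y_i},\quad r=\sum_i(t_i-\theta_\tau(t_i))\delta_{y_i}.$$
So $\hat w$ is $w$ with its mass moved to the finitely many points $y_i$, and $\Psi(w)$ records only the weights above the threshold $\tau$. We check five things.

* $\Psi$ is continuous on $R_*$ by Lemma 1(3); $j:\mathbb R^J\to L_X$ is linear, and $j(\Psi(w))=f_*\hat w-f_*r$.
* *Moving mass is cheap.* Write $w=\sum_l\lambda_l\delta_{z_l}$ with $\sum|\lambda_l|^q\le C$. Since $\|\sum_ig_i(y)\delta_{y_i}-\delta_y\|\le\varepsilon$ for all $y$, we have $\|\hat w-w\|\le\varepsilon\sum_l|\lambda_l|\le\varepsilon C^{1/q}$.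
* *The $q$-sum stays bounded.* $\sum_i|t_i|^q\le\sum_l|\lambda_l|^q\sum_ig_i(z_l)^q\le(m+1)C$, because at most $m+1$ of the $g_i(z_l)$, $i\in J$, are nonzero. Here $\dim Y\le m$ is used.
* *The image is finite-dimensional, with a bound independent of $\varepsilon$.* At most $(m+1)C\tau^{-q}\le N$ of the $\theta_\tau(t_i)$ are nonzero. So the compact set $T:=\Psi(R_*)$ lies in a finite union of coordinate subspaces of dimension $\le N$, and $\dim T\le N$.
* *The discarded part is small in the $q_k$-sense.* $\sum_i|t_i-\theta_\tau(t_i)|^{q_k}=\sum_i\min(|t_i|,\tau)^{q_k}\le\tau^{q_k-q}\sum_i|t_i|^q\le e$. So $f_*r\in W^{q_k}_e(X)$, and $\|f_*r\|\le e^{1/q_k}\le e$, since $e\le e_k\le1$.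

The fourth point is what avoids circularity: $N$ is fixed before $\xi$ and $\varepsilon$ are chosen. By (4), $f_*w-f_*r\in V_k'-W^{q_k}_{e_k}(X)\subseteq V_k$, and
$$\|j(\Psi(w))-(f_*w-f_*r)\|=\|f_*(\hat w-w)\|\le\varepsilon C^{1/q}<\xi.$$
So Lemma 3 applies to $j|_T$ and gives $\gamma:T\to S^m$. Put $\beta_*=\gamma\circ\Psi$.

To check the inequality, let $w\in R_*$ with $\operatorname{dist}(f_*w,A)\le c_k'$, and take $\omega\in R_k$ with $\|f_*\omega-j(\Psi(w))\|<\zeta$ and $|\beta_*(w)-\beta_k(\omega)|<\zeta$. Then $\|f_*\omega-f_*w\|\le\zeta+\varepsilon C^{1/q}+e\le\varpi$, so $\operatorname{dist}(f_*\omega,A)\le c_k'+\varpi\le c_k$ and (5) applies to $\omega$. Since $|a(f_*\omega)|\le\Lambda C_k^{1/q_k}$,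
$$\langle\beta_*(w),a(f_*w)\rangle\ge\langle\beta_k(\omega),a(f_*\omega)\rangle-\zeta|a(f_*\omega)|-\Lambda\varpi\ge\mu_k-\zeta\Lambda C_k^{1/q_k}-\Lambda\varpi\ge\mu_k'.$$

**Step (ii): the choice of $\eta_k$.** We thicken $R_*$ a little, and make the thickness fit the lifting constant for dimension $k$. As $S^m$ is ANE, $\beta_*$ extends to a map $\beta_{**}$ from a neighborhood of $R_*$ in $W^q_C(Y)$ to $S^m$. The compact sets $R^\eta=\{w\in W^q_C(Y):\operatorname{dist}(f_*w,V_k')\le\eta\}$ decrease to $R_*$ as $\eta\downarrow0$. So for small $\eta$ the map $\beta_{**}$ is defined on $R^\eta$, and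
$$\langle\beta_{**}(w),a(f_*w)\rangle\ge\mu_{k+1}\quad\text{whenever }w\in R^\eta,\ \operatorname{dist}(f_*w,A)\le c_{k+1}.$$
Otherwise a limit $w\in R_*$ of violating points for $\eta\to0$ would have $\operatorname{dist}(f_*w,A)\le c_{k+1}<c_k'$ and product $\le\mu_{k+1}<\mu_k'$, against Step (i). Let $\eta_k>0$ be such an $\eta$ with $\eta_k\le1$ and, if $k\ge1$, also $\eta_k\le\eta_{k-1}$ and
$$\eta_k\le\xi_k, \tag{6}$$
where $\xi_k$ is given by Lemma 3 for $(q_k,C_k,V_k,R_k,\beta_k)$, with $N=k$ and $\zeta=\zeta_k:=\min\big(\frac{c_\infty}2,\frac1{16\Lambda},\frac1{16\Lambda C_k^{1/q_k}}\big)$. All of these are already known at stage $k$.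

**Step (iii): the new sets.** Put $e_{k+1}=\eta_k/2$ and
$$V_{k+1}=\{v\in W^q_{C_{k+1}}(X):\operatorname{dist}(v,V_k')\le\eta_k\},\qquad V_{k+1}'=\{v\in W^q_{C_{k+1}'}(X):\operatorname{dist}(v,V_k')\le\eta_k/2\}.$$
Both are compact. We verify (4) and (5) for $k+1$. If $r\in W^q_{e_{k+1}}(X)$, then $\|r\|\le e_{k+1}^{1/q}\le e_{k+1}=\eta_k/2$, and $C_{k+1}'+e_{k+1}\le C_{k+1}$. So (4) holds. Since $f_*w\in W^q_C(X)$ for every $w\in W^q_C(Y)$, we have $R_{k+1}=R^{\eta_k}$, and $\beta_{k+1}=\beta_{**}|_{R_{k+1}}$ satisfies (5) by Step (ii). Finally, since $C_{k+1}'\ge1$, inductively every Dirac measure lies in $V_{k+1}'\subseteq V_{k+1}$, so these sets are nonempty.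

## 8. The $p$-normed space $E$

**The gauge.** We define a function $d$ on $X\times X$ that is much larger than $\rho$ at small scales, at a rate dictated by the $\eta_k$. Let $s_0=\infty$, choose $s_1>s_2>\dots\to0$ with $0<s_k\le\eta_k\delta_{k+1}$, and put
$$\omega(0)=0,\qquad\omega(t)=\delta_k\ \text{ for }s_k\le t<s_{k-1}\ (k\ge1),\qquad d(x,x')=\omega(\rho(x,x')).$$
Then $d(x,x')\to0$ as $\rho(x,x')\to0$. No triangle inequality for $d$ is needed. We have
$$t\le\omega(t)\ (0\le t\le1);\qquad\omega(t)\ge\delta_k\ (t\ge s_k,\ k\ge1);\qquad t\le\eta_k\,\omega(t)\ (0<t<s_k,\ k\ge1). \tag{7}$$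
The second statement holds because $\delta_1>\delta_2>\cdots$. For the third, let $s_l\le t<s_{l-1}$ with $l\ge k+1\ge2$; then $t<s_{l-1}\le\eta_{l-1}\delta_l\le\eta_k\omega(t)$. With $k=1$ and $\eta_1\le1$ it gives $t\le\omega(t)$ for $0<t<s_1$, and for $s_1\le t\le1$ we have $\omega(t)=1\ge t$. This is the first statement.

**The space, real case.** Let $E$ be the space of finitely supported real measures on $X$ with
$$|v|=\inf\Big(\sum_i|\lambda_i'|^p+\sum_j|\lambda_j|^pd(x_j,x_j')^p\Big)^{1/p} \tag{8}$$
over all finite representations $v=\sum_i\lambda_i'\delta_{z_i}+\sum_j\lambda_j(\delta_{x_j}-\delta_{x_j'})$ with $x_j\ne x_j'$. It is homogeneous, and $|\cdot|^p$ is subadditive (join representations). By (7) and $p<1$,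
$$\|v\|\le\sum|\lambda_i'|+\sum|\lambda_j|\rho(x_j,x_j')\le\Big(\sum|\lambda_i'|^p+\sum|\lambda_j|^pd(x_j,x_j')^p\Big)^{1/p},$$
so $\|v\|\le|v|$. Thus $|\cdot|$ is a $p$-norm, and $E\hookrightarrow L_X$ is continuous. Since $|\delta_x-\delta_{x'}|\le d(x,x')$, the map $\delta:X\to E$, $x\mapsto\delta_x$, is continuous. Put
$$c=\min\Big(\tfrac12,\tfrac{\eta_0}2,\tfrac{c_\infty}2,\tfrac1{16\Lambda}\Big).$$

**Lemma 4.** If $v\in E$, $x\in X$ and $|v-\delta_x|<c$, then $\operatorname{dist}(v,V_k')\le c\,\eta_k$ for all $k\ge1$.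

*Proof.* The proof cuts a good representation off at the scales $s_k$. Take a representation of $v-\delta_x$ as in (8) with $\sum|\lambda_i'|^p+\sum|\lambda_j|^pd(x_j,x_j')^p<c^p$, and for $k\ge1$ put
$$v_k=\delta_x+\sum_i\lambda_i'\delta_{z_i}+\sum_{j:\,\rho(x_j,x_j')\ge s_k}\lambda_j(\delta_{x_j}-\delta_{x_j'}).$$

*Summability.* By the second part of (7) the $p$-sum of the coefficients of $v_k$ is $\le1+c^p+2c^p\delta_k^{-p}\le D_k$. Since $p<q_k<1$ and $D_k\ge1$, their $q_k$-sum is $\le D_k^{q_k/p}\le D_k^{1/p}=C_k'$. So $v_k\in W^{q_k}_{C_k'}(X)$.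

*Distances.* By the third part of (7),
$$\|v-v_k\|\le\sum_{\rho(x_j,x_j')<s_k}|\lambda_j|\rho(x_j,x_j')\le\eta_k\sum_j|\lambda_j|d(x_j,x_j')\le\eta_kc .$$
Only pairs with $s_{k+1}\le\rho(x_j,x_j')<s_k$ contribute to $v_{k+1}-v_k$, so likewise $\|v_{k+1}-v_k\|\le\eta_kc\le\eta_k/2$. By the first part of (7), $\|v_1-\delta_x\|\le c\le\eta_0/2$.

*Induction.* As $\delta_x\in V_0'$, we get $v_1\in V_1'$ from the definition of $V_1'$. If $v_k\in V_k'$, then $v_{k+1}\in W^{q_{k+1}}_{C_{k+1}'}(X)$ is within $\eta_k/2$ of $V_k'$, so $v_{k+1}\in V_{k+1}'$. Hence $v_k\in V_k'$ for all $k\ge1$, and $\operatorname{dist}(v,V_k')\le\|v-v_k\|\le c\,\eta_k$. $\square$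

## 9. Proof of Theorem A

**Step 1: real scalars.** Suppose $u:X\to E$ is continuous with range in a finite-dimensional subspace, and $|u(x)-\delta_x|<c$ for all $x\in X$. We derive an extension of $\alpha$ over $X$. The set $K=u(X)$ is compact metrizable with $\dim K<\infty$. Choose $k\ge\max(1,\dim K)$; only now does the rank of $u$ enter. By Lemma 4, $c\le\frac12$ and (6), every $\kappa\in K$ satisfies $\operatorname{dist}(\kappa,V_k)\le c\,\eta_k<\xi_k$. So Lemma 3, with $T=K$, $j$ the continuous inclusion $K\to L_X$, $N=k$, $\zeta=\zeta_k$, gives a map $\gamma:K\to S^m$. Put $b=\gamma\circ u:X\to S^m$.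

Let $x\in A$. There is $\omega\in R_k$ with $\|f_*\omega-u(x)\|<\zeta_k$ and $|b(x)-\beta_k(\omega)|<\zeta_k$. As $\|u(x)-\delta_x\|\le|u(x)-\delta_x|<c$, we get $\|f_*\omega-\delta_x\|<c+\zeta_k\le c_\infty\le c_k$. So $\langle\beta_k(\omega),a(f_*\omega)\rangle\ge\mu_k\ge\frac14$ by (5). With $a(\delta_x)=\alpha(x)$ and $|a(f_*\omega)|\le\Lambda C_k^{1/q_k}$,
$$\langle b(x),\alpha(x)\rangle\ge\tfrac14-\zeta_k\Lambda C_k^{1/q_k}-\Lambda(c+\zeta_k)\ge\tfrac14-\tfrac1{16}-\tfrac1{16}-\tfrac1{16}>0.$$
Hence $b(x)\ne-\alpha(x)$ for all $x\in A$, so $b|_A\simeq\alpha$ in $S^m$. As $b|_A$ extends over $X$ by $b$, so does $\alpha$, by Borsuk's theorem. This contradicts the choice of $\alpha$. Every $u\in C(X)\otimes E$ is continuous with range in a finite-dimensional subspace, so the first assertion of Theorem A holds for $\mathbb K=\mathbb R$.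

**Step 2: complex scalars.** We reduce to Step 1 by taking real parts. Let $E^{\mathbb C}$ be the finitely supported complex measures with $|\cdot|$ defined by (8) with complex $\lambda_i',\lambda_j$. Taking real and imaginary parts of the coefficients in representations gives $|\mathrm{Re}\,v|_E\le|v|$ and $|\mathrm{Im}\,v|_E\le|v|$. So $|\cdot|$ vanishes only at $0$ and is a $p$-norm; again $\delta$ is continuous. If $u\in C(X,\mathbb C)\otimes E^{\mathbb C}$ satisfied $|u(x)-\delta_x|<c$ for all $x$, then $\mathrm{Re}\,u:X\to E$ would be continuous with finite-dimensional range and $|\mathrm{Re}\,u(x)-\delta_x|<c$ for all $x$. Step 1 excludes this.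

**Step 3: failure of (a) and (b).** $X$ is compact, so $C_b(X,E)=C(X,E)$ and $C_b(X)=C(X)$. The set $\{g:|g(x)|\le c/2\ \forall x\}$ is a $k$-neighborhood of $0$ (take $K=X$), and it is the $\beta$-neighborhood $N(1,\{|v|\le c/2\})$, because $1\in B_0(X)$. Its translate to $\delta$ misses $C(X)\otimes E=C_b(X)\otimes E$. So both (a) and (b) are false. $\blacksquare$

The space $X$ was fixed in Section 3, before $p$ and $\mathbb K$ were chosen, so the same $X$ serves all of them.

## 10. Completion and almost maximal distance: proof of Theorem B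

**Step 1: a separable complete space.** Let $\hat E$ be the completion of $E$ (real or complex); it is a $p$-Banach space. It is separable: finite combinations of $\delta_x$, with $x$ in a countable dense subset of $X$ and coefficients in $\mathbb Q$ or $\mathbb Q+i\mathbb Q$, are dense, because $\delta$ is continuous.

**Step 2: Theorem A survives completion.** Suppose $u=\sum_{i\le n}g_ia_i\in C(X)\otimes\hat E$ had $|u(x)-\delta_x|<c$ for all $x$. Then $\sup_x|u(x)-\delta_x|<c$ by compactness. Replacing the $a_i$ by close $a_i'\in E$ changes $u$ by at most $(\sum_i\|g_i\|_\infty^p|a_i-a_i'|^p)^{1/p}$ in the sup. For $a_i'$ sufficiently close to $a_i$ we would get such an element in $C(X)\otimes E$, which contradicts Theorem A. So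
$$\Delta:=\inf_{u\in C(X)\otimes\hat E}\ \sup_x|\delta_x-u(x)|\ge c>0.$$

**Step 3: distance close to $1$.** We subtract an almost best approximation and rescale. Given $\theta\in(0,1)$, pick $u_0\in C(X)\otimes\hat E$ with $s:=\sup_x|\delta_x-u_0(x)|\le\Delta/\theta$, and put $g=(\delta-u_0)/s$. Then $\sup_x|g(x)|=1$. By homogeneity, the distance of $g$ to the linear space $C(X)\otimes\hat E$ is $\Delta/s\ge\theta$. For $\theta\le0$ the claim follows from the case $\theta=\frac12$. $\blacksquare$

## 11. The approximation property behind (a) and (b): proof of Theorem C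

By the Aoki–Rolewicz theorem the topology of $E$ is given by a $p$-norm $|\cdot|$, $0<p\le1$. In particular $E$ is metrizable.

**Step 1: (i)⇒(iii) and (ii)⇒(iii).** Each compact $K\subseteq E$ serves as the space $X$. Apply (a), respectively (b), to $X=K$ and the inclusion $K\to E$. As $K$ is compact, $\beta$ and $k$ are the uniform topology, and elements of $C(K)\otimes E$ have finite-dimensional range.

**Step 2: (iii)⇒(ii).** We approximate the identity on the compact set $f(K)$ and compose with $f$. Let $f\in C(X,E)$, $K\subseteq X$ compact, $\varepsilon>0$; if $K=\emptyset$ there is nothing to prove. By (iii) there are a finite-dimensional subspace $G\subseteq E$ and a continuous $u:f(K)\to G$ with $|u(e)-e|^p<\varepsilon$ on $f(K)$. By Tietze, applied to coordinates on the closed subset $f(K)$ of the metrizable space $E$, $u$ extends to a map $\bar u:E\to G$. Then $\bar u\circ f\in C(X)\otimes E$ and $|\bar u(f(x))-f(x)|^p<\varepsilon$ on $K$.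

**Step 3: (iii)⇒(i).** Now the approximant must also be bounded on all of $X$; a cutoff on $E$ achieves this. Let $f\in C_b(X,E)$ with $|f|^p\le M$, $\varphi\in B_0(X)$ with $\varphi\le S$, and $\varepsilon>0$. Choose $\varepsilon'\in(0,1)$ with $S^p\varepsilon'\le\varepsilon$, and $\eta>0$ with $\eta^p(2M+1)\le\varepsilon$. The set $K=\{\varphi\ge\eta\}$ is compact. If $K=\emptyset$, take $g=0$; then $|\varphi f|^p\le\eta^pM\le\varepsilon$.

Otherwise take $u,\bar u,G$ as in Step 2 with $\varepsilon'$ in place of $\varepsilon$. The set $H=\{e\in E:|\bar u(e)-e|^p<\varepsilon'\}$ is open and contains $f(K)$. Let $\vartheta:E\to[0,1]$ be continuous, $1$ on $f(K)$ and $0$ off $H$. Put $g=(\vartheta\circ f)\,(\bar u\circ f)$. Where $\vartheta(f(x))\ne0$ we have $f(x)\in H$, so $|\bar u(f(x))|^p\le M+\varepsilon'$. So $g$ is a bounded continuous map into the finite-dimensional space $G$, its coordinates are bounded, and $g\in C_b(X)\otimes E$.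

On $K$ we have $g=\bar u\circ f$, so $|\varphi(f-g)|^p\le S^p\varepsilon'\le\varepsilon$. Off $K$ we have $\varphi<\eta$, so $|\varphi(f-g)|^p\le\eta^p(2M+\varepsilon')\le\varepsilon$. Since the balls $\{|v|^p\le\varepsilon\}$ form a base at $0$, this is $\beta$-density. $\blacksquare$
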